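# Global Greedy in the carpool problem: unfairness of order $\log n$

## Four riders and four days

Four people share rides in pairs. Each day two of them travel together, and one of the two must drive. Keep an account for each person, starting at $0$: on a day when a pair rides, the driver's account goes up by $1$ and the passenger's goes down by $1$. A natural rule suggests itself: of the two, the one with the lower account drives. If the accounts are equal, toss a fair coin.

Let the requests be $\{1,2\},\{3,4\},\{1,3\},\{2,4\}$, and write $x_i$ for the account of person $i$.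

After day one, $(x_1,x_2)=(\tau,-\tau)$ with a fair random sign $\tau$. After day two, $(x_3,x_4)=(\tau',-\tau')$ with an independent fair sign $\tau'$. On day three, persons $1$ and $3$ hold $\tau$ and $\tau'$. If $\tau'=-\tau$, the one at $-1$ goes up and the one at $+1$ goes down, so both return to $0$. If $\tau'=\tau$ there is a tie, and the accounts become $\tau+1$ and $\tau-1$ in random order: the pair now holds $\{2\tau,0\}$. On day four the same happens to persons $2$ and $4$, who hold $-\tau$ and $-\tau'$: they end at $\{0,0\}$ or at $\{-2\tau,0\}$.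

So after three days $\max_i|x_i|$ is $2$ with probability $\frac12$ and $1$ with probability $\frac12$, with mean $\frac32$. After four days, with probability $\frac12$ everybody is back at $0$, and with probability $\frac12$ one person is at $2$ and one at $-2$.

With fewer people nothing like this occurs. With two people the accounts alternate between $(0,0)$ and $(\pm1,\mp1)$. With three people, the first request leads from $(0,0,0)$ to a permutation of $(1,0,-1)$. From there, a request between accounts $1,0$ or $0,-1$ swaps the two values, and a request between $1$ and $-1$ returns to $(0,0,0)$. So $\max_i|x_i|\le1$ forever.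

With four people we reached $2$. How large can the accounts get with $n$ people, if someone plans the whole list of rides in the worst possible way, knowing the rule but not the coin tosses?

## Unfairness, the oblivious adversary, and the theorem

This is the carpool problem of Fagin and Williams. There are $n$ people and a sequence of requests $\sigma_1,\dots,\sigma_T$. Each request is the set of people sharing a ride on day $t$, and a member of $\sigma_t$ must be chosen to drive, based only on the past. We take $|\sigma_t|=2$, where any pair may be requested. (The general problem reduces to this case, and the reduction changes the unfairness only by a factor of $2$; we do not use this.)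

**Definition (unfairness).** Let $m_{i,t}$ be the number of times $i$ has driven in the first $t$ requests, and $f_{i,t}=\sum_{s\le t:\,i\in\sigma_s}1/|\sigma_s|$ the fair share. The unfairness of $i$ after $T$ requests is $|m_{i,T}-f_{i,T}|$. The randomized unfairness of a randomized online algorithm is the supremum of $\mathbb E\big[\max_i|m_{i,T}-f_{i,T}|\big]$ over all request sequences.

**Definition (oblivious adversary).** The sequence $\sigma_1,\dots,\sigma_T$, including $T$, is fixed in advance. Its author knows the algorithm but not the outcomes of its coins.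

**Definition (Global Greedy; Fagin–Williams 1982).** On request $\sigma_t=\{i,j\}$, the member $k$ with the smaller value of $m_{k,t-1}-f_{k,t-1}$ drives. If the two values are equal, the driver is uniform on $\{i,j\}$, independently of all other choices.

Our accounts are $x_{i,t}=2(m_{i,t}-f_{i,t})$: a driver gains $2(1-\frac12)=1$ and a passenger gains $2(0-\frac12)=-1$. Thus the unfairness of $i$ is $|x_{i,t}|/2$. In the example, the expected maximal unfairness after three days is $\frac34$.

For comparison, Ajtai, Aspnes, Naor, Rabani, Schulman and Waarts (1996) showed the following: the deterministic unfairness (the best worst case of a deterministic online algorithm) is $\Theta(n)$; Local Greedy, where the members of each pair alternate and the first driver of each pair is random, has randomized unfairness $\Theta(\sqrt{n\log n})$; and every randomized online algorithm has randomized unfairness $\Omega(\sqrt[3]{\log n})$. The talk "Carpool fairness in social networks" states the conjecture that Global Greedy has randomized unfairness $\Theta(\log n)$. The conjecture is true. Throughout, $n\ge2$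 and $\ln$ is the natural logarithm.

**Theorem.** For Global Greedy with requests of size $2$:

* (A) For every request sequence and every $T$,
$$\mathbb E\max_i|m_{i,T}-f_{i,T}|\le 2\ln n+\ln 2,\qquad \Pr\big[\max_i|m_{i,T}-f_{i,T}|\ge 2\ln n+s\big]\le 2e^{-s}\quad(s\ge0).$$
* (B) For every $n\ge2$ some request sequence gives $\mathbb E\max_i|m_{i,T}-f_{i,T}|\ge\frac{\ln n}{31}$.
* (C) From any integer starting vector $x_0$, for every driver $u$ and $|\theta|\le\frac12$,
$$\mathbb E\,e^{\theta(x_{u,T}-\mathbb Ex_{u,T})}\le n^{4\theta^2},\qquad \operatorname{Var}(x_{u,T})\le2\ln n.$$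
Moreover, for every $\delta\in(0,1)$ there is $c_\delta>0$ such that for all large $n$ some sequence gives $\Pr[\max_i|m_{i,T}-f_{i,T}|\ge c_\delta\ln n]\ge1-\delta$.

Since $2\ln n+\ln2\le3\ln n$ for $n\ge2$, parts (A) and (B) give
$$\tfrac1{31}\ln n\le\text{randomized unfairness of Global Greedy}\le2\ln n+\ln2,$$
which is $\Theta(\log n)$.

## An adversary who sees the coins forces linear unfairness

For the upper bound, a sensible first plan is a potential function: find $\Phi(x)$ that is large when $\max_i|x_i|$ is large, and show that no request increases it much in expectation, given the current $x$. Greedy pushes unequal accounts together or swaps them, so only ties do harm.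

No argument of this kind can succeed. A bound that holds for every current $x$ and every next request also holds against an adversary who looks at $x$ before choosing the request. Such an adversary can simply request a tied pair whenever one exists. A tie at $y$ replaces $y,y$ by $y+1,y-1$, so $\sum_ix_i^2$ goes up by exactly $2$, whatever the coin. As long as $\max_i|x_i|<\frac{n-1}2$, there are fewer than $n$ possible integer values, so a tie exists. Since $\sum_ix_i^2$ cannot grow forever while $\max_i|x_i|<\frac{n-1}2$, this adversary reaches $\max_i|x_i|\ge\frac{n-1}2$ with certainty. This is unfairness at least $\frac{n-1}4$.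

A logarithmic bound must therefore use that the future requests do not depend on the coins. The quantities we track will be functions such as "the expected final account of $u$, if the accounts are now $x$", which have the whole future sequence built in.

## Two runs that differ by $2\mathbf e_r$

We now fix requests $\sigma_1,\dots,\sigma_T$. Let $c_1,\dots,c_T\in\{+,-\}$ be independent fair coins, one per step, used only in ties. Let $\mathbf e_i$ be the $i$-th unit vector and $\mathbf 1=\sum_i\mathbf e_i$. For $\sigma=\{i,j\}$ with $i<j$ and $d=x_i-x_j$, set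
$$\Gamma_\sigma(x,c)=\begin{cases}x-\mathbf e_i+\mathbf e_j&d>0,\\x+\mathbf e_i-\mathbf e_j&d<0,\\x+c(\mathbf e_i-\mathbf e_j)&d=0.\end{cases}$$
Then $x_t=\Gamma_{\sigma_t}(x_{t-1},c_t)$. The same coins will be used for all starting vectors. What happens to a run if somebody's account is raised by $2$?

**Lemma 1.** For all $x\in\mathbb Z^n$, $r$ and $c$ there is $r'$ with $\Gamma_\sigma(x+2\mathbf e_r,c)=\Gamma_\sigma(x,c)+2\mathbf e_{r'}$.

**Proof.** If $r\notin\sigma$, the step is the same in both runs and $r'=r$. Let $r=i$. The difference in the raised configuration is $d+2$.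

* $d\ge1$ or $d\le-3$: $d$ and $d+2$ have the same strict sign, so both configurations move the same way and $r'=i$.
* $d=0$: $x\mapsto x+c(\mathbf e_i-\mathbf e_j)$, while $x+2\mathbf e_i$ has difference $2$ and moves to $x+\mathbf e_i+\mathbf e_j$. Subtracting, $r'=j$ if $c=+$ and $r'=i$ if $c=-$.
* $d=-1$: $x\mapsto x+\mathbf e_i-\mathbf e_j$, while $x+2\mathbf e_i$ has difference $1$ and moves to $x+\mathbf e_i+\mathbf e_j$. So $r'=j$.
* $d=-2$: $x\mapsto x+\mathbf e_i-\mathbf e_j$, while $x+2\mathbf e_i$ is tied and moves to $x+2\mathbf e_i+c(\mathbf e_i-\mathbf e_j)$. So $r'=i$ if $c=+$ and $r'=j$ if $c=-$.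

The case $r=j$ is the same with $i,j$ and the two coin values exchanged. $\square$

**Lemma 2.** $\Gamma_\sigma(x+y\mathbf 1,c)=\Gamma_\sigma(x,c)+y\mathbf 1$ for $y\in\mathbb Z$, and $\Gamma_\sigma(-x,-c)=-\Gamma_\sigma(x,c)$.

**Proof.** Adding $y\mathbf 1$ does not change $d$. Replacing $x$ by $-x$ changes $d$ to $-d$, which exchanges the first two cases, and in a tie $-x-c(\mathbf e_i-\mathbf e_j)=-(x+c(\mathbf e_i-\mathbf e_j))$. $\square$

The extra $2$ is thus a token that sits on one person at a time and never splits.

Lemma 1 invites a second plan: bounded differences. If step $t$ is a tie at $x$, the two outcomes $x\pm(\mathbf e_i-\mathbf e_j)$ are $z+2\mathbf e_i$ and $z+2\mathbf e_j$ with $z=x-\mathbf e_i-\mathbf e_j$. Run with equal later coins, at time $T$ they are $z_T+2\mathbf e_r$ and $z_T+2\mathbf e_{r'}$ for some $r,r'$. So one coin changes $x_{u,T}$ by at most $2$. The martingale $\mathbb E[x_{u,T}\mid c_1,\dots,c_t]$ then has increments at most $1$ in absolute value, and $\operatorname{Var}(x_{u,T})\le T$. Here the plan stops: $T$ is not bounded in terms of $n$. We need the squared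 increments to add up to something like $\ln n$, however long the sequence is.

## Entropy of a chain, and the variance bound

What can change many times in small steps with a total budget of $\ln n$? An entropy on $n$ points. We first carry this out for the variance, where it is shortest.

For probability vectors $p,q$ on $\{1,\dots,n\}$ recall $H(p)=-\sum_kp_k\ln p_k\in[0,\ln n]$ and $\mathrm{KL}(p\|q)=\sum_kp_k\ln\frac{p_k}{q_k}\ge0$, with $0\ln0=0$, the latter when $q_k=0$ implies $p_k=0$.

**Lemma 3.** Let $q^+,q^-$ be probability vectors, $\rho_\pm>0$, $\rho_++\rho_-=1$, $\bar q=\rho_+q^++\rho_-q^-$. Then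
$$J:=H(\bar q)-\sum_c\rho_cH(q^c)=\sum_c\rho_c\,\mathrm{KL}(q^c\|\bar q)\ge0,$$
and for every set $K$ of indices, with $\Delta=q^+(K)-q^-(K)$,
$$J\ge2\rho_+\rho_-\Delta^2.$$

**Proof.** The identity holds because $\sum_c\rho_c\sum_kq^c_k\ln\bar q_k=\sum_k\bar q_k\ln\bar q_k=-H(\bar q)$. For the second part, data processing (only record whether the index lies in $K$) gives $\mathrm{KL}(q^c\|\bar q)\ge\mathrm{kl}(q^c(K),\bar q(K))$, where $\mathrm{kl}(p,q)=p\ln\frac pq+(1-p)\ln\frac{1-p}{1-q}$. Pinsker's inequality for two points says $\mathrm{kl}(p,q)\ge2(p-q)^2$: for $0<q<1$, the function $p\mapsto\mathrm{kl}(p,q)$ vanishes to first order at $p=q$ and has second derivative $\frac1{p(1-p)}\ge4$. (If $\bar q(K)\in\{0,1\}$, then $q^\pm(K)=\bar q(K)$ and both sides are $0$.) Since $q^+(K)-\bar q(K)=\rho_-\Delta$ and $q^-(K)-\bar q(K)=-\rho_+\Delta$,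
$$J\ge2\rho_+\rho_-^2\Delta^2+2\rho_-\rho_+^2\Delta^2=2\rho_+\rho_-\Delta^2.\qquad\square$$

For instance, $q^+=(0,1)$, $q^-=(1,0)$, $\rho_\pm=\frac12$, $K=\{1\}$ give $J=\ln2\ge\frac12$.

**Definition (chain).** For $x\in\mathbb Z^n$ and a permutation $\pi=(p_1,\dots,p_n)$ of the drivers, put $x^{(k)}=x+2\sum_{m\le k}\mathbf e_{p_m}$ for $0\le k\le n$. So $x^{(0)}=x$ and $x^{(n)}=x+2\cdot\mathbf 1$.

Apply $\Gamma_{\sigma_t}(\cdot,c)$ to every member of a chain. By Lemma 1, successive differences become $2\mathbf e_{p_1'},\dots,2\mathbf e_{p_n'}$. By Lemma 2 they add up to $2\cdot\mathbf 1$. So $(p_1',\dots,p_n')$ is again a permutation, and we again have a chain. Starting from $x_0$ and the identity permutation, the coins determine $(x_t,\pi_t)$ for all $t$, and $x_t^{(k)}=\Gamma_{\sigma_t}(x_{t-1}^{(k)},c_t)$ for all $k$.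

**Example.** Let $n=2$, $x_0=(0,0)$, $\pi_0=(1,2)$, and request $\{1,2\}$. The chain is $(0,0),(2,0),(2,2)$. If $c=+$ it becomes $(1,-1),(1,1),(3,1)$, so $\pi_1=(2,1)$. If $c=-$ it becomes $(-1,1),(1,1),(1,3)$, so $\pi_1=(1,2)$. The bottom feels the coin, but the middle member moves to $(1,1)$ either way, because raising one of the tied pair broke the tie.

That last remark is the key. At a tie, somewhere in the chain there is a member for which the coin is irrelevant. The effect of the coin on the bottom must be compensated by a change in the increments along the chain, and this change costs entropy.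

**Proposition 4.** From any $x_0\in\mathbb Z^n$ and for every driver $u$, $\operatorname{Var}(x_{u,T})\le2\ln n$.

**Proof.**

**Step 1: a probability vector attached to the chain.** Let $h_t(x)$ be the expected final account of $u$ when the run is at $x$ at time $t$. Then $h_T(x)=x_u$ and $h_{t-1}(x)=\frac12\sum_ch_t(\Gamma_{\sigma_t}(x,c))$. By Lemma 1, iterated with equal coins, raising one account by $2$ raises the final $x_u$ by $0$ or $2$, so $h_t(x+2\mathbf e_r)\ge h_t(x)$. By Lemma 2, $h_t(x+2\cdot\mathbf 1)=h_t(x)+2$. Hence
$$q_k(t)=\tfrac12\big(h_t(x_t^{(k)})-h_t(x_t^{(k-1)})\big),\qquad1\le k\le n,$$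
defines a probability vector $q(t)$.

**Step 2: it is a martingale, so its entropy pays for its motion.** Let a superscript $c$ denote the value at time $t$ when $c_t=c$. The recursion for $h$, applied to each $x_{t-1}^{(k)}$, gives $q(t-1)=\frac12(q^++q^-)$. Put $J_t=H(q(t-1))-\frac12H(q^+)-\frac12H(q^-)\ge0$. Taking expectations and summing, $\mathbb E\sum_tJ_t=H(q(0))-\mathbb EH(q(T))\le\ln n$.

**Step 3: the effect of a coin is visible in $q$.** Let $Y_t=h_t(x_t)$, a martingale from $Y_0=\mathbb Ex_{u,T}$ to $Y_T=x_{u,T}$. If $x_{t-1}$ has no tie on $\sigma_t$, the coin does not affect $x_t$ and $Y_t=Y_{t-1}$. Suppose there is a tie on $\sigma_t=\{i,j\}$. Let $k$ be the smallest index with $p_k\in\{i,j\}$ in $\pi_{t-1}$. In $x_{t-1}^{(k)}$ exactly one of $i,j$ has been raised, so their values differ by exactly $2$ and $\Gamma_{\sigma_t}(x_{t-1}^{(k)},c)$ does not depend on $c$. Write $x^c=\Gamma_{\sigma_t}(x_{t-1},c)$ and $\alpha^c=\sum_{m\le k}q^c_m$. Then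
$$h_t\big(\Gamma_{\sigma_t}(x^{(k)}_{t-1},c)\big)=h_t(x^c)+2\alpha^c$$
is the same for both $c$. With $\Delta_t=\alpha^+-\alpha^-$ we get $h_t(x^+)-h_t(x^-)=-2\Delta_t$, so $Y_t-Y_{t-1}=\mp\Delta_t$ for $c_t=\pm$. Lemma 3 with $\rho_\pm=\frac12$ and $K=\{1,\dots,k\}$ gives $J_t\ge\frac12\Delta_t^2$.

**Step 4: sum.** Set $\Delta_t=0$ at steps without a tie. Martingale increments are orthogonal, so
$$\operatorname{Var}(x_{u,T})=\mathbb E\sum_t\Delta_t^2\le2\,\mathbb E\sum_tJ_t\le2\ln n.\qquad\square$$

In the example with $u=1$, $T=1$: $h_0$ takes the values $0,1,2$ along the chain, $q(0)=(\frac12,\frac12)$, and $q(1)$ is $(0,1)$ or $(1,0)$. The entropy $\ln2$ is spent entirely, $\Delta_1=-1$, and $\operatorname{Var}=1\le2\ln2$.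

What does this give for the maximum over drivers? From $x_0=0$ the means vanish by symmetry, and $\mathbb E\max_i|x_i|\le(\sum_i\mathbb Ex_i^2)^{1/2}\le\sqrt{2n\ln n}$: only the order known for Local Greedy. To take a maximum over $n$ drivers at cost $\ln n$ we need exponential moments. The entropy argument controls $\sum_t\Delta_t^2$ only in expectation, not for every outcome of the coins, so we cannot insert it into an exponential inequality that needs a bound on $\sum_t\Delta_t^2$ for every outcome. Instead we repeat the argument with $e^{\theta x_u}$ in place of $x_u$, and compute expectations under the measure weighted by $e^{\theta x_{u,T}}$.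

## The entropy budget under the exponentially tilted measure

Fix $x_0\in\mathbb Z^n$, a driver $u$ and $\theta\in(0,\frac12]$. Let $P$ be the law of the coins, $\kappa=e^{2\theta}-1$, and let $W_t(x)$ be the expectation of $e^{\theta x_{u,T}}$ when the run is at $x$ at time $t$:
$$W_T(x)=e^{\theta x_u},\qquad W_{t-1}(x)=\tfrac12\sum_cW_t(\Gamma_{\sigma_t}(x,c)).$$
As before, Lemmas 1 and 2 give
$$W_t(x+2\mathbf e_r)\ge W_t(x),\qquad W_t(x+2\cdot\mathbf 1)=e^{2\theta}W_t(x).\tag{1}$$
Let $Q$ be the probability measure with $\frac{dQ}{dP}=e^{\theta x_{u,T}}/W_0(x_0)$.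

**Proposition 5.** $\mathrm{KL}(Q\|P)\le A(\theta)\ln n$, where $A(\theta)=\frac14\kappa^2\cosh^2\theta=\frac14e^{2\theta}\sinh^2(2\theta)$.

The two forms of $A$ agree because $\kappa=2e^\theta\sinh\theta$ and $2\sinh\theta\cosh\theta=\sinh2\theta$.

**Step 1: describe the coins under $Q$.** Since $\mathbb E_P[e^{\theta x_{u,T}}\mid c_1,\dots,c_t]=W_t(x_t)$, the density of $Q$ restricted to the first $t$ coins is $W_t(x_t)/W_0(x_0)$. So given the past, $c_t=c$ has $Q$-probability
$$\rho_c=\frac{W_t(x^c)}{2W_{t-1}(x_{t-1})},\qquad x^c=\Gamma_{\sigma_t}(x_{t-1},c),\qquad\rho_\pm=\frac{1\pm\beta}2,\quad|\beta|<1.$$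
The $\rho_c$ are positive since $W_t>0$. Moreover $\frac{dQ}{dP}=\prod_t\frac{W_t(x_t)}{W_{t-1}(x_{t-1})}$ is the product of the factors $2\rho_{c_t}$. Taking logarithms and conditional expectations step by step,
$$\mathrm{KL}(Q\|P)=\mathbb E_Q\sum_tD_t,\qquad D_t=\sum_c\rho_c\ln(2\rho_c)=\tfrac12\big[(1+\beta)\ln(1+\beta)+(1-\beta)\ln(1-\beta)\big].$$

**Step 2: find the vector that is a martingale under $Q$.** Use the chain $(x_t,\pi_t)$ from before and put
$$w_k(t)=W_t(x_t^{(k)})-W_t(x_t^{(k-1)})\ge0,\qquad q_k(t)=\frac{w_k(t)}{\kappa W_t(x_t)}.$$
By (1), $\sum_kw_k(t)=W_t(x_t+2\cdot\mathbf 1)-W_t(x_t)=\kappa W_t(x_t)$, so $q(t)$ is a probability vector. The recursion for $W$, applied to the members of the chain, gives $w_k(t-1)=\frac12(w_k^++w_k^-)$. Therefore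
$$\sum_c\rho_cq_k^c=\sum_c\frac{W_t(x^c)}{2W_{t-1}(x_{t-1})}\cdot\frac{w_k^c}{\kappa W_t(x^c)}=\frac{\frac12(w_k^++w_k^-)}{\kappa W_{t-1}(x_{t-1})}=q_k(t-1).$$
The normalization by $W_t(x_t)$ and the tilt cancel, and $q(t)$ is a $Q$-martingale. With $J_t=H(q(t-1))-\sum_c\rho_cH(q^c)\ge0$,
$$\mathbb E_Q\sum_tJ_t=H(q(0))-\mathbb E_QH(q(T))\le\ln n.\tag{2}$$

**Step 3: relate the bias of a coin to the motion of $q$.** If $x_{t-1}$ has no tie on $\sigma_t$, then $x^+=x^-$, so $\beta=0$ and $D_t=0\le A(\theta)J_t$. Suppose there is a tie on $\sigma_t=\{i,j\}$. As before, let $k$ be the smallest index with $p_k\in\{i,j\}$ in $\pi_{t-1}$. The values at $i,j$ in $x_{t-1}^{(k)}$ differ by exactly $2$, so $\Gamma_{\sigma_t}(x_{t-1}^{(k)},c)$ does not depend on $c$. With $\alpha^c=\sum_{m\le k}q_m^c$,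
$$W_t\big(\Gamma_{\sigma_t}(x_{t-1}^{(k)},c)\big)=W_t(x^c)+\sum_{m\le k}w_m^c=W_t(x^c)(1+\kappa\alpha^c).$$
The left side is the same for both $c$, and $W_t(x^\pm)=(1\pm\beta)W_{t-1}(x_{t-1})$. Hence
$$(1+\beta)(1+\kappa\alpha^+)=(1-\beta)(1+\kappa\alpha^-).\tag{3}$$

**Step 4: bound $D_t$ from above.** Let $\Delta=\alpha^+-\alpha^-$ and $\lambda=\operatorname{artanh}|\beta|=\frac12\big|\ln\frac{1+\beta}{1-\beta}\big|$. By (3),
$$\lambda=\tfrac12\big|\ln(1+\kappa\alpha^-)-\ln(1+\kappa\alpha^+)\big|.$$
On $[0,1]$ the function $\alpha\mapsto\ln(1+\kappa\alpha)$ has derivative at most $\kappa$ and values in $[0,\ln(1+\kappa)]=[0,2\theta]$. So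
$$\lambda\le\tfrac12\kappa|\Delta|\qquad\text{and}\qquad\lambda\le\theta.$$
Now $D_t$ is even in $\beta$. With $|\beta|=\tanh\lambda$ we have $1\pm|\beta|=e^{\pm\lambda}/\cosh\lambda$, so
$$D_t=\tfrac12(1+|\beta|)(\lambda-\ln\cosh\lambda)+\tfrac12(1-|\beta|)(-\lambda-\ln\cosh\lambda)=\lambda\tanh\lambda-\ln\cosh\lambda.$$
This vanishes at $\lambda=0$ and has derivative $\lambda/\cosh^2\lambda\le\lambda$. Hence $D_t\le\frac12\lambda^2\le\frac18\kappa^2\Delta^2$.

**Step 5: bound $J_t$ from below and compare.** Lemma 3 with $K=\{1,\dots,k\}$ gives
$$J_t\ge2\rho_+\rho_-\Delta^2=\frac{(1-\beta^2)\Delta^2}2=\frac{\Delta^2}{2\cosh^2\lambda}\ge\frac{\Delta^2}{2\cosh^2\theta}.$$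
So $D_t\le\frac18\kappa^2\Delta^2\le\frac14\kappa^2\cosh^2\theta\,J_t=A(\theta)J_t$ in every case. Summing over $t$ and using (2), $\mathrm{KL}(Q\|P)\le A(\theta)\,\mathbb E_Q\sum_tJ_t\le A(\theta)\ln n$. $\square$

**Example.** In the two-person example with $u=1$, $T=1$: $W_0$ takes the values $\cosh\theta,\ e^\theta,\ e^{2\theta}\cosh\theta$ along the chain, and $\beta=\tanh\theta$. Then $q_1(0)=\frac{e^\theta-\cosh\theta}{\kappa\cosh\theta}=\frac{\sinh\theta}{\kappa\cosh\theta}=\frac{e^{-\theta}}{2\cosh\theta}=\rho_-$. This fits, since $q_1(1)$ is $0$ for $c=+$ and $1$ for $c=-$. Here $\lambda=\theta$.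

## Integrating $\theta\ell'-\ell$, and the maximum over drivers

The relative entropy bound is a differential inequality for the cumulant generating function. This proves the upper-bound statements of the Theorem.

**Step 1: exponential moments for $0<\theta\le\frac12$.** Let $\ell(\theta)=\ln\mathbb E_Pe^{\theta x_{u,T}}$. It is smooth, because there are finitely many outcomes, and $\ell(0)=0$. Since $\ell'(\theta)=\mathbb E_Qx_{u,T}$ and $\ln\frac{dQ}{dP}=\theta x_{u,T}-\ell(\theta)$, we have $\mathrm{KL}(Q\|P)=\theta\ell'(\theta)-\ell(\theta)$. By Proposition 5,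
$$\frac{d}{d\theta}\frac{\ell(\theta)}\theta=\frac{\theta\ell'(\theta)-\ell(\theta)}{\theta^2}\le\frac{A(\theta)}{\theta^2}\ln n=e^{2\theta}\Big(\frac{\sinh2\theta}{2\theta}\Big)^2\ln n.$$
Both factors increase in $\theta$, so for $0<\theta\le\frac12$ the right side is at most $e(\sinh1)^2\ln n<4\ln n$ (numerically $2.7183\cdot1.3811<3.76$). As $\theta\to0^+$, $\ell(\theta)/\theta\to\ell'(0)=\mathbb Ex_{u,T}$. Integrating from $0$ to $\theta$ gives $\frac{\ell(\theta)}\theta-\mathbb Ex_{u,T}\le4\theta\ln n$, that is,
$$\mathbb E\,e^{\theta(x_{u,T}-\mathbb Ex_{u,T})}\le n^{4\theta^2},\qquad0\le\theta\le\tfrac12,\tag{4}$$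
for every starting vector $x_0\in\mathbb Z^n$.

**Step 2: negative $\theta$.** By Lemma 2, the run from $-x_0$ with all coins flipped is the negative of the run from $x_0$. Flipped coins have the same law. So (4) for the start $-x_0$ is the same bound for $x_0$ with $-\theta$. Together with Proposition 4, this proves the first displayed line of (C).

**Step 3: the maximum.** Let $x_0=0$. By the same symmetry $x_T$ and $-x_T$ have the same law, so $\mathbb Ex_{u,T}=0$. With $\theta=\pm\frac12$ each exponential moment is at most $n$, so
$$\mathbb E\,e^{\frac12\max_i|x_{i,T}|}\le\mathbb E\sum_i\big(e^{x_{i,T}/2}+e^{-x_{i,T}/2}\big)\le2n\cdot n=2n^2.$$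
By Jensen's inequality, $\mathbb E\max_i|x_{i,T}|\le2\ln(2n^2)=4\ln n+2\ln2$. By Markov's inequality,
$$\Pr\big[\max_i|x_{i,T}|\ge4\ln n+2s\big]\le2n^2e^{-2\ln n-s}=2e^{-s}.$$
The unfairness is half of $|x_{i,T}|$, and (A) follows. $\square$

## The double request as a swap that carries a sign

For the lower bound, the adversary needs one fixed sequence that drives some account to order $\ln n$ with good probability.

**Definition (flat set, word).** A set of drivers, which we now call vertices, is flat at level $y$ if all its $x$-values equal $y$. A word is a fixed finite sequence of requests.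

For example, at the start any set is flat at level $0$; after the request $\{1,2\}$ the set $\{1,2\}$ is not flat. By Lemma 2 a word acts in the same way at every level.

A plan for climbing: starting from a flat set, produce a smaller set that is flat one level higher, its size smaller by a constant factor only. Iterating about $\ln n$ times raises somebody to order $\ln n$. The obvious way to raise half of a flat set is to request a perfect matching: one end of each edge goes to $y+1$. But the adversary must name the next set in advance. A named set containing one end of each of $m$ edges is flat with probability only $2^{1-m}$, and a set containing both ends of an edge is never flat. What is missing is a single random sign, shared by a large named set.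

Here is the tool. Let $V(m,v)$ mean: request $\{m,v\}$ twice in succession. We use it when $x_m\in\{0,\pm2\}$ and $x_v=\pm1$. The parities differ throughout, so no tie occurs and no coin is used. If the gap is $3$,
$$(2,-1)\mapsto(1,0)\mapsto(0,1),\qquad(-2,1)\mapsto(-1,0)\mapsto(0,-1).\tag{5}$$
In all other cases, $(0,\pm1)$, $(2,1)$, $(-2,-1)$, the gap is $1$, each request swaps the two values, and two swaps restore them: for example $(2,1)\mapsto(1,2)\mapsto(2,1)$. Call $V(m,v)$ effective in the two cases of (5), and inert otherwise. So a vertex at $2$ can be sent past a list of vertices at $\pm1$. It ignores the $+1$'s, and at the first $-1$ it turns that into $+1$ and becomes $0$. The adversary does not have to know where that $-1$ is.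

Now take two large named sets $Z_1,Z_2$ of size $z$ with values $\pm1$ and sums $S$ and $-S$. If $S$ is a constant fraction of $z$, we will see that a named part of $Z_1$ can be made all $+1$, and a named part of $Z_2$ all $-1$. Matching $Z_1$ across to $Z_2$ does make opposite sums, but then $S$ is a sum of $z$ independent signs with variance $z$, and by Chebyshev $\Pr[|S|>z/4]\le16/z$. So one round of independent signs does not suffice. We instead let $S$ perform a random walk on $\{-z,\dots,z\}$ until it is nearly uniform. Its steps come from the four-rider example of the opening section: with probability $\frac12$ nothing happens, and otherwise a $2$ and a $-2$ are produced, with a random sign deciding which side has which.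

## A named set that is flat one level up with probability $0.65$

**Lemma 6.** Let $o\ge2$ be even. There is a word on $8o+6$ vertices and there are disjoint vertex sets $A,B$ of size $o$ such that, started from a flat level $y$, with probability at least $0.65$ the final state has $A$ flat at $y+\varepsilon$ and $B$ flat at $y-\varepsilon$ for some $\varepsilon\in\{1,-1\}$.

**Proof.** Take $y=0$ and $z=4o$. The vertices are those of disjoint sets $Z_1,Z_2$ with $|Z_1|=|Z_2|=z$, and $a,a',b,b',g,g'$. Put $M_1=\{a,a'\}$, $M_2=\{b,b'\}$, $M=M_1\cup M_2$.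

**Step 1: initialize.** Request a perfect matching inside $Z_1$, a perfect matching inside $Z_2$, and $\{g,g'\}$. Now $Z_1$, $Z_2$ and $g$ have values $\pm1$, the sums over $Z_1$ and over $Z_2$ are $0$, and $M$ is $0$.

**Step 2: the word that makes $S$ walk.** Repeat the following round $N$ times, with $N$ to be chosen in Step 4:

1. request $\{a,b\}$, then $\{a',b'\}$;
2. request $\{a,a'\}$, then $\{b,b'\}$;
3. apply $V(m,v)$ for all $m\in M_1$, $v\in Z_1$, and for all $m\in M_2$, $v\in Z_2$;
4. twice in succession, make a pass applying $V(m,g)$ for all $m\in M$.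

**Step 3: follow one round.** We claim that before each round $M$ is $0$, all of $Z_1$, $Z_2$, $g$ are $\pm1$, and $\sum_{Z_1}x=S=-\sum_{Z_2}x$ with $S\in\{-z,-z+2,\dots,z\}$. This holds before the first round with $S=0$.

After item 1, $(x_a,x_b)=(\tau,-\tau)$ and $(x_{a'},x_{b'})=(\tau',-\tau')$ with fresh independent fair signs.

If $\tau'=-\tau$, item 2 makes $M$ all $0$. A vertex at $0$ makes every $V$ inert, so items 3 and 4 change nothing and $S$ is unchanged.

If $\tau'=\tau=+1$, item 2 consists of ties, and makes $M_1$ hold $\{2,0\}$ and $M_2$ hold $\{-2,0\}$, in some order.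

Suppose $S<z$. Then $Z_1$ contains a $-1$, and $Z_2$, with sum $-S>-z$, contains a $+1$. In item 3 the vertex at $2$ becomes $0$ at the first $-1$ it meets, turning it into $+1$. The vertex at $-2$ becomes $0$ at the first $+1$ of $Z_2$ it meets, turning it into $-1$. All other $V$'s are inert. So $S$ becomes $S+2$, $M$ is $0$, and item 4 does nothing.

Suppose $S=z$. Then $Z_1$ is all $+1$ and $Z_2$ is all $-1$, and item 3 does nothing. In item 4, let $x_g=1$. The vertex at $2$ is inert until the vertex at $-2$ meets $g$, which happens in pass one; by (5) that vertex becomes $0$ and $x_g=-1$. The vertex at $2$ then meets $g$ at the latest in pass two; it becomes $0$ and $x_g=1$ again. If $x_g=-1$, the roles are reversed: first the vertex at $2$ becomes $0$ and makes $x_g=1$, then the vertex at $-2$ becomes $0$ and makes $x_g=-1$. So $M$ is $0$ and $S=z$ is unchanged. The vertex $g$ serves only to discard an unused pair $2,-2$.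

If $\tau'=\tau=-1$, then $M_1$ holds $\{-2,0\}$ and $M_2$ holds $\{2,0\}$. Reversing all signs in the two paragraphs above, $S$ becomes $S-2$ if $S>-z$ and is unchanged if $S=-z$.

In all cases the claim holds after the round.

**Step 4: choose $N$.** The coins of item 1 are fresh in each round, and nothing else influences $S$. So $S$ is a Markov chain on $z+1$ states: it moves by $+2$ with probability $\frac14$ if $S<z$, by $-2$ with probability $\frac14$ if $S>-z$, and otherwise stays. The transition matrix is symmetric, so the uniform law is stationary. The chain is irreducible, and aperiodic because it stays put with positive probability. So its law converges to the uniform law. Since $o$ is even, exactly $o+1$ of the $4o+1$ states satisfy $|S|\le o$, and $\frac{o+1}{4o+1}\le\frac13$ because $o\ge2$. The limit of $\Pr[|S|>o]$ is therefore at least $\frac23$. Choose $N$ such that $\Pr[|S|>o]\ge0.65$ after the $N$ rounds.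

**Step 5: concentrate the excess on a named part.** For $h=1,2$ split $Z_h=O_h\cup E_h$ with $|O_h|=o$ and $|E_h|=3o$, in advance. Request a perfect matching inside $E_h$ (possible, as $3o$ is even). A pair $1,-1$ becomes $0,0$; a pair $1,1$ becomes $2,0$ in some order; a pair $-1,-1$ becomes $0,-2$ in some order. So $E_h$ has values in $\{0,\pm2\}$ and $O_h$ has values $\pm1$. Now make $3o+1$ passes, each applying $V(e,v)$ for all $e\in E_h$, $v\in O_h$.

Each effective $V$ lowers the number of nonzero values in $E_h$, which is at most $3o$. So some pass contains no effective $V$. During that pass the values are restored after every $V$, so every pair $(e,v)$ was tested in the same state and found inert. From then on the state after each $V$ is the same, and no effective pair exists at the end.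

Every request preserves sums, so still $\sum_{Z_1}x=S=-\sum_{Z_2}x$. If $\sum_{Z_h}x>o$, then $\sum_{E_h}x>0$, because $\sum_{O_h}x\le o$. So some $e\in E_h$ has value $2$. Since no pair $(2,-1)$ exists, all of $O_h$ equals $+1$. Likewise $\sum_{Z_h}x<-o$ forces all of $O_h$ to equal $-1$. On the event $|S|>o$, the sets $A=O_1$ and $B=O_2$ are thus flat at $\operatorname{sgn}S$ and $-\operatorname{sgn}S$. This event has probability at least $0.65$. $\square$

For $o=2$ the word uses $22$ vertices, $S$ walks on the nine values $-8,-6,\dots,8$, and three of them satisfy $|S|\le2$.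

## Climbing by recursion on $r$ disjoint pieces

One of $A,B$ is one level higher, and the adversary does not know which. So the recursion simply continues on both. A single piece would only guarantee a success probability $0.65^j$ after $j$ levels; using several disjoint pieces at each level keeps it bounded below.

Fix an integer $r\ge2$. Let $N_0=2$ and $N_{j+1}=r(8N_j+6)$; all $N_j$ are even and at least $2$. Define words $\omega_j$ on $N_j$ vertices. The word $\omega_0$ is empty. The word $\omega_{j+1}$ splits its vertices into $r$ pieces of size $8N_j+6$, runs the word of Lemma 6 with $o=N_j$ on each piece, and then runs $\omega_j$ on the set $A$ and on the set $B$ of each piece.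

Let $\phi_j$ be the probability that $\omega_j$, started from a flat level $y$, ends with some vertex at level at least $y+j$. It does not depend on $y$, and $\phi_0=1$.

**Lemma 7.** $\phi_{j+1}\ge1-(1-0.65\,\phi_j)^r$.

**Proof.** In each piece, with probability at least $0.65$, one of $A,B$ is flat at $y+1$. The later run of $\omega_j$ on that set involves no other vertices and uses fresh coins. So, given this, it ends with a vertex at level at least $y+1+j$ with probability $\phi_j$, and this vertex is not touched again. Each piece thus succeeds with probability at least $0.65\,\phi_j$. The pieces have disjoint vertices and use different coins, so they are independent. $\square$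

**Proof of (B).** Take $r=2$. If $\phi_j\ge\frac12$ then $\phi_{j+1}\ge1-0.675^2=0.544375>\frac12$. So $\phi_j\ge\frac12$ for all $j$. Since $N_j\ge2$, $N_{j+1}=16N_j+12\le22N_j$, and $N_j\le2\cdot22^j$.

Let $n\ge44$, $L=\log_{22}(n/2)\ge1$ and $j=\lfloor L\rfloor$. Then $N_j\le n$. Run $\omega_j$ on $N_j$ of the people, who start flat at $0$. Some account ends at $j$ or more with probability at least $\frac12$, so $\mathbb E\max_i|x_i|\ge\frac j2$, and the expected maximal unfairness is at least $\frac j4$. For $L\ge1$ we have $\lfloor L\rfloor\ge L/2$. Also $\frac{\ln(n/2)}{\ln n}=1-\frac{\ln2}{\ln n}$ increases with $n$ and equals $\frac{\ln22}{\ln44}$ at $n=44$. Hence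
$$\frac j4\ge\frac{\ln(n/2)}{8\ln22}\ge\frac{\ln22}{\ln44}\cdot\frac{\ln n}{8\ln22}=\frac{\ln n}{8\ln44}\ge\frac{\ln n}{31},$$
since $8\ln44<30.3$. For $2\le n<44$ a single request gives unfairness $\frac12$, and $\frac{\ln n}{31}<\frac{\ln44}{31}<\frac12$. $\square$

**Proof of the last claim of (C).** Given $\delta\in(0,1)$, choose $r\ge2$ with $0.675^r\le\min(\delta,\frac12)$. If $\phi_j\ge\frac12$, Lemma 7 gives $\phi_{j+1}\ge1-0.675^r\ge\max(1-\delta,\frac12)$. Since $\phi_0=1$, by induction $\phi_j\ge1-\delta$ for all $j$. Since $6\le3N_j$, $N_{j+1}\le11rN_j$, so $N_j\le2(11r)^j$. For $n\ge22r$ put $L=\log_{11r}(n/2)\ge1$ and $j=\lfloor L\rfloor\ge L/2$. Then $N_j\le n$, and running $\omega_j$ on $N_j$ people gives $\max_i|m_{i,T}-f_{i,T}|\ge\frac j2$ with probability at least $1-\delta$. Finally $n\ge4$ implies $\ln(n/2)\ge\frac12\ln n$, so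
$$\frac j2\ge\frac{\ln(n/2)}{4\ln(11r)}\ge\frac{\ln n}{8\ln(11r)},$$
and $c_\delta=\frac1{8\ln(11r)}$ works for all $n\ge22r$. $\square$
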